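# Parallel sorting in $S_n$ and universal covers whose observables do not concentrate

## 1. A row of tokens, sorted in parallel

Put $n\ge 3$ tokens, numbered $1,\dots,n$, in a row of $n$ positions. In one move, choose a nonempty set of pairwise disjoint adjacent pairs of positions and swap the two tokens in each chosen pair, all at once. Two facts will carry the whole talk.

* A single token changes its position by at most $1$ in one move. Hence bringing a token from one end to the other costs at least $n-1$ moves.
* Any arrangement can be sorted in at most $n$ moves (proved in Section 5).

So the arrangement graph of this game has diameter between $n-1$ and $n$, and "where is token $1$?" is an observable that sweeps the entire scale of the graph at unit speed. If the arrangement is uniformly random, the position of token $1$ is uniform on $\{1,\dots,n\}$.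

Here is the formal version. Let $\Gamma=S_n$ with $(\sigma\tau)(j)=\sigma(\tau(j))$, and let $s_i=(i\ \,i{+}1)$. We read $\sigma$ as the word $(\sigma(1),\dots,\sigma(n))$, with token $\sigma(j)$ in position $j$. Thus $\sigma^{-1}(v)$ is the position of token $v$. Since $(\sigma s_i)(i)=\sigma(i+1)$ and $(\sigma s_i)(i+1)=\sigma(i)$, right multiplication by $s_i$ swaps the entries in positions $i,i+1$.

**Definition (admissible sets).** A nonempty $I\subset\{1,\dots,n-1\}$ is *admissible* if it contains no two consecutive integers. Then the $s_i$, $i\in I$, commute, and we put $s_I=\prod_{i\in I}s_i$, so $s_I^{-1}=s_I$.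

For $n=4$ the admissible sets are $\{1\},\{2\},\{3\},\{1,3\}$. Since $|s_I(j)-j|\le1$ for all $j$, we have, for all $\sigma\in\Gamma$, all $v$ and all admissible $I$,
$$|(\sigma s_I)^{-1}(v)-\sigma^{-1}(v)|=|s_I(\sigma^{-1}(v))-\sigma^{-1}(v)|\le1. \tag{1}$$

**The case $n=3$ by hand.** The generators are $s_1,s_2$, and the Cayley graph is a hexagon, with each edge doubled if we draw one edge for each group element and each generator. Going around it, the position of token $1$ is as follows.

| $g$ | $e$ | $s_1$ | $s_1s_2$ | $s_1s_2s_1$ | $s_2s_1$ | $s_2$ |
|---|---|---|---|---|---|---|
| $g^{-1}(1)$ | 1 | 2 | 3 | 3 | 2 | 1 |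

Consecutive values differ by at most $1$, also from the last to the first, and each value occurs twice.

**The case $n=4$ by hand.** Start from $4321$ and use alternately the pairs $\{1,3\}$ and $\{2\}$, swapping a pair whenever it is in the wrong order: $4321\to3412\to3142\to1324\to1234$. Four moves suffice, whereas single adjacent transpositions need $6$, the number of inversions.

The game is for the following. We shall build a space $X_n$ with fundamental group $S_n$ whose universal cover looks, on a large scale, like the arrangement graph, while $X_n$ itself has bounded size. After rescaling the cover to diameter $1$, the base shrinks to a point, and yet the observable "position of token $1$" stays uniformly spread over an interval of length nearly $1$. This answers a question about concentration, which we now state.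

## 2. Covers of diameter one over bases of vanishing diameter

We recall the terms. A metric space is *geodesic* if any two points are joined by a path whose length is their distance. A space is *semi-locally simply connected* if each point has a neighborhood whose loops are null-homotopic in the whole space; for a geodesic space this is what makes a universal cover $\tilde X\to X$ exist. The *lifted metric* on $\tilde X$ is
$$d(x,y)=\inf\{\text{length of the projection to } X \text{ of a path from } x \text{ to } y\}.$$
The group $\pi_1(X)$ acts on $\tilde X$ by deck transformations, which are isometries, and each fiber of $\tilde X\to X$ is exactly one orbit, on which the group acts simply transitively. A Borel probability measure $\mu$ on $\tilde X$ is *invariant* if $h_*\mu=\mu$ for every deck transformation $h$. For instance, when the group is finite, the uniform measure on one orbit is invariant. For a Borel probability measure $\nu$ on $\mathbb R$,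
$$\mathrm{Var}(\nu)=\int t^2\,d\nu(t)-\Big(\int t\,d\nu(t)\Big)^2 .$$

**Standing hypotheses (H).** $X_i$ is a sequence of semi-locally simply connected geodesic spaces with $\mathrm{diam}(X_i)\to0$, with compact universal covers $\tilde X_i$, and with $\mathrm{diam}(\tilde X_i)=1$ for all $i$. Here $\tilde X_i$ carries the geodesic metric lifted from $X_i$.

**Definition (statistically trivial).** The sequence $\tilde X_i$ is *statistically trivial* if for any $\pi_1(X_i)$-invariant Borel probability measures $\mu_i$ on $\tilde X_i$ and any 1-Lipschitz $f_i:\tilde X_i\to\mathbb R$ one has $\mathrm{Var}((f_i)_*\mu_i)\to0$.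

The notion says that every slowly varying observable is, for large $i$, nearly constant with high probability. A sequence that has this property (the cubes) is worked out in Sections 3 and 8.

The problem, taken from the text at http://personal.psu.edu/sxz38/rs.pdf, is to prove or disprove that under (H) the sequence $\tilde X_i$ is always statistically trivial. It comes with the information that under (H) the sequence $\tilde X_i$ cannot converge in the Gromov–Hausdorff topology. The statement turns out to be false.

**Theorem 1.** There are compact geodesic spaces $X_n$ (finite 2-dimensional polyhedral complexes, hence semi-locally simply connected) with $\pi_1(X_n)\cong S_n$, $\mathrm{diam}(X_n)\to0$, compact universal covers $\tilde X_n$ with $\mathrm{diam}(\tilde X_n)=1$, together with $\pi_1(X_n)$-invariant Borel probability measures $\mu_n$ and 1-Lipschitz functions $f_n:\tilde X_n\to\mathbb R$, such that $\mathrm{Var}((f_n)_*\mu_n)\to\frac1{12}$. So $\tilde X_n$ is not statistically trivial.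

**Theorem 2.** For the same $X_n$ and every $k\ge1$ there are 1-Lipschitz maps $\Phi_n:\tilde X_n\to(\mathbb R^k,\|\cdot\|_\infty)$ such that for every sequence of $\pi_1(X_n)$-invariant Borel probability measures $\mu_n$, $(\Phi_n)_*\mu_n$ converges weakly to Lebesgue measure on $[0,1]^k$.

**Theorem 3.** Let $X_i$ be any sequence satisfying (H), $\mu_i$ invariant Borel probability measures, $f_i$ 1-Lipschitz. Then
$$\limsup_i \mathrm{Var}((f_i)_*\mu_i)\ \le\ 2\int_0^1\frac{1-r}{(1+e^r)^2}\,dr\ \le\ 1-2\ln\tfrac32\ <\ 0.19 .$$
Moreover every weak limit of the laws $(f_i)_*\mu_i$ (after translating each $f_i$ to take values in $[0,1]$) has connected support.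

Let $V^*$ be the largest asymptotic variance possible under (H), that is, the supremum of the left side above. Then $\frac1{12}\le V^*<0.19$. The trivial bound is $\frac14$, since a variable $Z\in[0,1]$ has variance at most $E(Z-\frac12)^2\le\frac14$. The value of $V^*$ is not determined here.

## 3. Small groups, cyclic groups, cubes, and single transpositions

Which groups could give a counterexample? We try the simplest ones, since their failures dictate the design.

**Bounded groups are excluded.** Under (H) write $\delta=\mathrm{diam}(X)$ and $\Gamma=\pi_1(X)$. Fibers of $\tilde X\to X$ are closed and discrete in a compact space, so $\Gamma$ is finite. Let $y\in\tilde X$, and consider the orbit of $p\in\tilde X$, which is the fiber over the image $\bar p$ of $p$. A geodesic in $X$ from the image of $y$ to $\bar p$ has length at most $\delta$; lifted at $y$, it ends in the orbit. So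

$$\text{every point of } \tilde X \text{ is within } \delta \text{ of every } \Gamma\text{-orbit.} \tag{2}$$

Hence the $N=|\Gamma|$ closed $\delta$-balls around one orbit cover the connected space $\tilde X$. Join two centers when their balls meet. This graph is connected, since otherwise $\tilde X$ would be a union of two disjoint nonempty closed sets. Adjacent centers are at distance at most $2\delta$, so $1=\mathrm{diam}(\tilde X)\le\delta+2\delta(N-1)+\delta=2\delta N$. Therefore $N\ge1/(2\delta)\to\infty$.

**Cyclic groups with one generator.** A circle of length $N$ with $\mathbb Z/N$ acting by rotation has excellent observables. To make it the 1-skeleton of a universal cover, take $X$ to be a loop of length $1$ with one disc $D$ attached along $a^N$. Suppose the disc does not shorten distances: $d_D$ equals the arc distance on $\partial D$, a circle of length $N$. Let $R$ be the largest distance from a point of $D$ to $\partial D$. We claim $R\ge N/6$. If not, triangulate $D$ so finely that every cell has diameter less than $\varepsilon$, where $2R+\varepsilon<N/3$. Send boundary vertices to themselves and every other vertex to a nearest point of $\partial D$. Adjacent vertices go to points at arc distance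 at most $2R+\varepsilon<N/3$. Map each edge to the short arc between them; this is the identity on $\partial D$. The boundary of each triangle goes to a loop of length less than $N$ in a circle of length $N$, which is null-homotopic, so the map extends over the triangle. The result is a retraction of $D$ onto $\partial D$, which does not exist.

Now a path in $X$ from the deepest point of the disc to the vertex has length at least $R$, so $\mathrm{diam}(X)\ge R$. In $\tilde X$ any point reaches the circle within $R$, so $\mathrm{diam}(\tilde X)\le2R+N/2\le5R$. The ratio $\mathrm{diam}(X)/\mathrm{diam}(\tilde X)$ is at least $\frac15$ and does not tend to $0$. The long relator is what breaks this attempt. Relators of bounded length, filled by discs that do not shorten distances, will avoid the difficulty.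

**Cubes.** The group $(\mathbb Z/2)^n$ with its $n$ standard generators has the relators $x_i^2$ and $(x_ix_j)^2$, of length at most $4$. Its Cayley graph, with doubled edges counted once, is the cube with the Hamming metric, of diameter $n$. Let $f$ be 1-Lipschitz on the cube and $Z$ a uniform vertex. The Efron–Stein inequality reads $\mathrm{Var}f(Z)\le\frac12\sum_iE\big(f(Z)-f(Z^{(i)})\big)^2$, where $Z^{(i)}$ has its $i$-th coordinate resampled. The coordinate changes with probability $\frac12$, and then $f$ moves by at most $1$. So $\mathrm{Var}f(Z)\le n/4$. After dividing distances by $n$, the variance is at most $\frac1{4n}\to0$. Here the diameter is made of $n$ independent unit contributions, and they average out. Allowing all commuting flips in parallel does not help, because then every nonzero group element is a generator and the diameter is $1$.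

**$S_n$ with single adjacent transpositions.** The relators are again short (length at most $6$), and the position of token $1$ is 1-Lipschitz with large variance $\frac{n^2-1}{12}$. But the word length is the number of inversions, so the diameter is $\frac{n(n-1)}2$. After rescaling, the position of a token has range $\frac{n-1}{n(n-1)/2}=\frac2n\to0$. The number of inversions does span the diameter, but for a uniform permutation it is a sum of independent variables uniform on $\{0,\dots,j-1\}$, $1\le j\le n$ (insert the tokens one at a time). Its variance is $\sum_j\frac{j^2-1}{12}=\frac{n(n-1)(2n+5)}{72}$. Divided by the square of the diameter, this tends to $0$.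

The last case shows what is needed: keep the token's speed at $1$ and cut the diameter from order $n^2$ to $n$, without introducing long relators. Parallel moves do exactly this. A product of disjoint adjacent transpositions still moves each token by at most $1$. In contrast to the cube, parallelism does not trivialize the graph, because a token can only be passed along step by step.

## 4. A presentation of $S_n$ with relators of length at most six

**Lemma 1.** $\Gamma=S_n$ is presented by generators $x_I$ ($I$ admissible; $x_i:=x_{\{i\}}$) and the relators

* $x_i^2$;
* $x_Ix_Jx_{I\cup J}^{-1}$ for $I,J$ nonempty, disjoint, with $I\cup J$ admissible;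
* $(x_ix_{i+1})^3$ for $1\le i\le n-2$;

via $x_I\mapsto s_I$. All relators have length $\ell\in\{2,3,6\}$.

*Proof.* The relators hold in $S_n$, so with $G$ the presented group there is a homomorphism $G\to S_n$, $x_I\mapsto s_I$. It is onto, because the $s_i$ generate $S_n$. Applying the second family repeatedly, each $x_I$ is the product of the $x_i$, $i\in I$; so the $x_i$ generate $G$. If $|i-j|\ge2$, the second family, used for $(\{i\},\{j\})$ and for $(\{j\},\{i\})$, gives $x_ix_j=x_{\{i,j\}}=x_jx_i$. Together with $x_i^2=1$ and $(x_ix_{i+1})^3=1$ these are the Coxeter–Moore relations, which present $S_n$. So there is a homomorphism $S_n\to G$, $s_i\mapsto x_i$, which is onto. The composite $S_n\to G\to S_n$ fixes each $s_i$ and is the identity. Hence $S_n\to G$ is bijective, and $G\to S_n$ is its inverse. $\square$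

For $n=3$ the second family is empty and the relators are $x_1^2,x_2^2,(x_1x_2)^3$. For $n=4$ the second family consists of $x_1x_3x_{\{1,3\}}^{-1}$ and $x_3x_1x_{\{1,3\}}^{-1}$. The number of generators grows quickly with $n$, and this does no harm: only the lengths of the relators will matter.

## 5. Odd–even transposition sort

**Lemma 2.** Every $\sigma\in S_n$ is a product of at most $n$ elements $s_I$.

*Proof.* **Step 1: the procedure.** We describe a sorting procedure each round of which is one move. In round $t=1,2,\dots,n$, for every $i\equiv t\pmod 2$ with $1\le i\le n-1$, compare positions $i,i+1$ and swap if the left entry is strictly larger. The positions $i$ in one round have equal parity, so the set of swapped ones is empty or admissible, and the round is right multiplication by $e$ or by some $s_I$. Suppose the word is sorted after $n$ rounds. Then $\sigma s_{I_1}\cdots s_{I_m}=e$ with $m\le n$, and so $\sigma=s_{I_m}\cdots s_{I_1}$. It remains to prove that $n$ rounds sort every word.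

**Step 2: reduction to words of zeros and ones.** The purpose is to have only two kinds of entries. A comparison replaces $(a,b)$ by $(\min(a,b),\max(a,b))$. The map $x\mapsto1_{x>\theta}$ is monotone, so it commutes with $\min$ and $\max$. Hence sorting a word for $n$ rounds and then thresholding gives the same as thresholding first and then sorting. A word is sorted if and only if all its thresholdings are: if some entry is followed later by a smaller one, then taking $\theta$ equal to the smaller one gives an unsorted thresholding. So it suffices to sort 0–1 words.

**Step 3: following the ones.** Let there be $k$ ones, and label them from the right. Let $p_j(t)$ be the position of the $j$-th one from the right after $t$ rounds. A swap only exchanges a one with a zero immediately to its right. So the order of the ones is kept, $p_j$ is nondecreasing in $t$ and grows by at most $1$ per round, and $p_j\le n-j+1$ because $j-1$ ones lie to its right. We show that the $j$-th one, after a delay of at most $j$ rounds, never waits.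

Claim $(C_j)$: *if $j\le t\le n-1$ and $p_j(t)<n-j+1$, then $p_j(t+1)=p_j(t)+1$.*

We use induction on $j$. Let $p=p_j(t)<n-j+1$, so $p<n$.

(i) Suppose position $p+1$ holds $0$ after round $t$. By parity, the pair $(p,p+1)$ is compared in exactly one of the rounds $t,t+1$ (note $t\ge1$). Had it been compared in round $t$, then after that round position $p$ would hold the minimum of the two entries, and the one at $p$ would force a one at $p+1$, a contradiction. So the pair is compared in round $t+1$, and the one moves. For $j=1$ this is the only case, since no one lies to the right of the first.

(ii) Suppose $j\ge2$ and position $p+1$ holds a one after round $t$. It is the $(j-1)$-st, so $p_{j-1}(t)=p+1<n-(j-1)+1$. By monotonicity $p_{j-1}(t-1)<n-(j-1)+1$ as well, and $t-1\ge j-1$. So $(C_{j-1})$ applies at time $t-1$ and gives $p_{j-1}(t-1)=p$. Thus in round $t$ a one at $p$ was swapped with a zero at $p+1$, which leaves a zero at $p$ after round $t$. This contradicts $p_j(t)=p$. So case (ii) does not occur, and $(C_j)$ holds.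

**Step 4: counting rounds.** We check that $n$ rounds are enough. By $(C_j)$ for $t=j,\dots,n-1$, the $j$-th one advances in each of these $n-j$ rounds until it reaches its final place. So
$$p_j(n)\ge\min\big(p_j(0)+n-j,\ n-j+1\big)=n-j+1,$$
because $p_j(0)\ge1$. Hence $p_j(n)=n-j+1$ for every $j\le k$: the ones fill the last $k$ positions, and the word is sorted. $\square$

## 6. Collared discs and the presentation complex

We now fill the relators with discs that do not shorten distances between boundary points. The device is a tall collar.

For $\ell\in\{2,3,4,6\}$ let $C_\ell=\mathbb R/\ell\mathbb Z$. (The value $4$ is used only for the cube example.) Let $D_\ell$ be the disc obtained from the flat cylinder $C_\ell\times[0,2]$, made of $\ell$ rectangles $[0,1]\times[0,2]$, by attaching to the top circle $C_\ell\times\{2\}$ the union of $\ell$ unit equilateral triangles glued cyclically around a common apex. Put $\partial D_\ell=C_\ell\times\{0\}$, and give $D_\ell$ its intrinsic length metric $d_{D_\ell}$.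

**Lemma 3.** For $c,c'\in\partial D_\ell$, $d_{D_\ell}(c,c')$ equals the arc distance in $C_\ell$.

*Proof.* The arc itself lies in $D_\ell$, which gives "$\le$". Conversely, a path from $c$ to $c'$ inside the cylinder projects to $C_\ell$ without increasing length, so it is at least as long as the arc distance. Any other path leaves the cylinder. Up to its first visit to height $2$ it climbs from height $0$ inside the cylinder, which costs at least $2$, and after its last visit it descends, which costs at least $2$ again. So its length is at least $4>3\ge\ell/2\ge$ the arc distance. $\square$

**The complex.** Let $K=K_n$ be the presentation complex of Lemma 1. It has one vertex $*$, a loop of length $1$ for each $x_I$, and, for each relator of length $\ell$, a copy of $D_\ell$ whose boundary is attached along the relator, unit arcs going isometrically to edges. After subdivision $K$ is a finite Euclidean simplicial complex. A *PL path* is a finite concatenation of straight segments, each in one closed cell (edge, rectangle or triangle); its length is the sum of the lengths of the segments. The metric $d_K$ is the infimum of lengths of PL paths. By Bridson–Haefliger, *Metric Spaces of Non-Positive Curvature*,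 Ch. I.7, connected complexes with finitely many shapes are complete geodesic spaces; so $K$ is a compact geodesic space. It is locally contractible, hence semi-locally simply connected. By van Kampen and Lemma 1, $\pi_1(K)\cong\Gamma=S_n$.

Let $Y=Y_n$ be its universal cover with the lifted metric $d_Y$. It has $n!$ sheets, so it is a finite polyhedral complex, in particular compact.

**The lifted metric is the PL metric of $Y$.** We check that $d_Y$ is the infimum of lengths of PL paths in $Y$, because later we want to test Lipschitz bounds cell by cell. A PL path in $Y$ projects to a PL path in $K$ of the same length, and its length with respect to $d_K$ is no larger; so $d_Y$ is at most the infimum. For the converse, let a path in $Y$ have a projection of length $L<\infty$, and let $\eta>0$. Since $K$ is compact, there is $\varepsilon>0$ such that every ball $B(z,2\varepsilon)$ lies in an evenly covered open set. Cut the projected path into $m$ pieces of length less than $\varepsilon$, with successive endpoints $z_0,\dots,z_m$. Join $z_{j-1}$ to $z_j$ by a PL path in $K$ of length less than $2\varepsilon$ and less than $d_K(z_{j-1},z_j)+\eta/m$. It lies in $B(z_{j-1},2\varepsilon)$, and so does the $j$-th piece.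 Lifted from the same starting point, the two stay in the same sheet over an evenly covered set, so they end at the same point. Concatenating the lifts gives a PL path in $Y$ with the given endpoints and length less than $L+\eta$. This proves the claim. In particular $Y$ is geodesic, as a connected complex with finitely many shapes.

**Vertices and edges of $Y$.** Fix a lift $\tilde *$ of $*$, and let $[\alpha]\in\pi_1(K,*)$ act so that $\tilde *$ goes to the endpoint of the lift of $\alpha$ at $\tilde *$. Then the lifts of $*$ are identified with $\Gamma$ via $g\mapsto g\tilde *$, and $\Gamma$ acts by left multiplication. The lift of the loop $x_I$ at $\tilde *$ ends at $s_I\tilde *$; applying $g$, its lift at $g$ ends at $gs_I$. So the edges of $Y$ over the loops are: for each $g\in\Gamma$ and each admissible $I$, an edge $[g,gs_I]$ of length $1$ starting at $g$.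

**Diameters.** A point of a triangle of $D_\ell$ reaches the top circle within $\frac{\sqrt3}2$, then the boundary within $2$, then a corner within $\frac12$; so any point of $D_\ell$ is within $\frac{\sqrt3}2+2+\frac12<4$ of a vertex lying over $*$. Points of edges are within $\frac12$ of such a vertex. In $K$ there is only one such vertex, so
$$\mathrm{diam}(K_n)\le8 . \tag{3}$$
In $Y$, by Lemma 2 and left invariance, any two vertices in $\Gamma$ are at distance at most $n$. So $\Delta_n:=\mathrm{diam}(Y_n)\le n+8$.

## 7. Position functions and the proof of Theorem 1

**Step 1: extending the position of a token to $Y$.** The aim is a 1-Lipschitz function on $Y$ whose value at $g$ is the position of token $v$. Fix $v\in\{1,\dots,n\}$, put $F_v(g)=g^{-1}(v)$ on $\Gamma\subset Y$, and extend affinely over the edges $[g,gs_I]$. By (1) the slopes have absolute value at most $1$.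

Consider a lifted 2-cell $D_\ell\to Y$, and let $\varphi$ be the pullback of $F_v$ to $C_\ell=\partial D_\ell$. It has slopes at most $1$ in absolute value along the circle, so it is 1-Lipschitz for arc distance, and by Lemma 3 it is 1-Lipschitz for $d_{D_\ell}$. Put
$$\hat\varphi(x)=\min_{c\in\partial D_\ell}\big(\varphi(c)+d_{D_\ell}(x,c)\big),\qquad x\in D_\ell .$$
As a minimum of 1-Lipschitz functions, $\hat\varphi$ is 1-Lipschitz for $d_{D_\ell}$. It agrees with $\varphi$ on $\partial D_\ell$: for $c_0\in\partial D_\ell$, the choice $c=c_0$ gives $\hat\varphi(c_0)\le\varphi(c_0)$, and $\varphi(c)+d_{D_\ell}(c_0,c)\ge\varphi(c_0)$ for all $c$. Doing this on every 2-cell defines a continuous $F_v$ on all of $Y$.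

**Step 2: $F_v:Y\to\mathbb R$ is 1-Lipschitz.** This is where the collar pays off. On each edge, rectangle and triangle $F_v$ is 1-Lipschitz, since the Euclidean distance within a cell of $D_\ell$ is at least $d_{D_\ell}$. So along any PL path $F_v$ changes by at most the length of the path. By Section 6, $d_Y$ is the infimum of these lengths.

**Step 3: the diameter.** We pin down $\Delta_n$ up to a constant. $F_v$ takes the values $1$ and $n$ on $\Gamma$, so $\Delta_n\ge n-1$. Together with the upper bound,
$$n-1\le\Delta_n\le n+8. \tag{4}$$

**Step 4: conclusion.** We rescale and compute. Let $X_n$ be $K_n$ with its metric multiplied by $1/\Delta_n$. Its universal cover is $\tilde X_n=\Delta_n^{-1}Y_n$, compact of diameter exactly $1$, and by (3) and (4)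
$$\mathrm{diam}(X_n)\le\frac8{n-1}\to0. \tag{5}$$
The function $f_n=F_1/\Delta_n$ is 1-Lipschitz on $\tilde X_n$. Let $\mu_n$ be the uniform measure on the orbit $\Gamma\tilde *$, which is $\pi_1(X_n)$-invariant. For $g$ uniform in $S_n$, $g^{-1}(1)$ is uniform on $\{1,\dots,n\}$, which has variance $\frac{n^2-1}{12}$. So by (4)
$$\mathrm{Var}((f_n)_*\mu_n)=\frac{n^2-1}{12\,\Delta_n^2}\longrightarrow\frac1{12}\ne0 .$$
All of (H) holds, and statistical triviality fails. This proves Theorem 1. $\blacksquare$

## 8. Every invariant measure is close to an orbit, and Theorem 2

A *coupling* of two probability measures is a probability measure on the product with these marginals. The next lemma says that up to an error $\delta$ there is only one invariant measure to consider. It applies to any $X$ as in (H); recall that $\Gamma=\pi_1(X)$ is then finite and that (2) holds with $\delta=\mathrm{diam}(X)$.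

**Lemma 4.** Let $p\in\tilde X$ and let $\mu$ be a $\Gamma$-invariant Borel probability measure on $\tilde X$. There is a coupling $m$ of $\mu$ with the uniform measure on $\Gamma$ such that $d(x,gp)\le\delta$ for $m$-a.e. $(x,g)$.

*Proof.* The idea is to send $x$ to a nearest orbit point, breaking ties evenly. Let $N(x)$ be the number of $g$ that minimize $h\mapsto d(x,hp)$, and put $w_g(x)=1/N(x)$ if $g$ is one of them, $w_g(x)=0$ otherwise. For each $g$, the set of $x$ for which $g$ is a minimizer is closed, so these functions are Borel. Clearly $\sum_gw_g=1$. Since $d(hx,hgp)=d(x,gp)$, we have $w_{hg}(hx)=w_g(x)$. Set $m(A\times\{g\})=\int_Aw_g\,d\mu$. The first marginal is $\mu$ because $\sum_gw_g=1$. By invariance of $\mu$,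
$$\int w_{hg}\,d\mu=\int w_{hg}(hx)\,d\mu(x)=\int w_g\,d\mu\qquad(h,g\in\Gamma),$$
so all $g$ have the same mass and the second marginal is uniform. Finally, $m$ is carried by pairs $(x,g)$ with $g$ a minimizer, and the minimal distance is at most $\delta$ by (2). $\square$

If $f$ is 1-Lipschitz, the coupling gives random variables $A=f(x)$ and $B=f(gp)$ with $|A-B|\le\delta$. By the triangle inequality for the standard deviation (the $L^2$-norm of the centered variable), $|\mathrm{sd}(A)-\mathrm{sd}(B)|\le\mathrm{sd}(A-B)\le\delta$. We shall use this as

$$|\mathrm{sd}(f_*\mu)-\mathrm{sd}(\text{law of }f(gp),\ g\text{ uniform})|\le\delta. \tag{6}$$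

**Example (a statistically trivial sequence).** Build the same kind of complex for $(\mathbb Z/2)^n$ with the relators $x_i^2$ and $(x_ix_j)^2$, $i<j$, using $D_2$ and $D_4$. The base again has diameter at most $8$. The Hamming weight of the vertices extends to a 1-Lipschitz function on the universal cover exactly as in Section 7, so the universal cover has diameter $\Delta$ with $n\le\Delta\le n+8$. Rescale by $1/\Delta$. For a 1-Lipschitz $f$, the function $\Delta f$ is 1-Lipschitz on the vertices for the Hamming metric, so by the Efron–Stein computation of Section 3 the orbit law of $f$ has variance at most $\frac{n/4}{\Delta^2}\le\frac1{4n}$. By (6), for every invariant measure, $\mathrm{sd}(f_*\mu)\le\frac1{2\sqrt n}+\frac8n\to0$.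

*Proof of Theorem 2.* For $n\ge k$ put $\Phi_n=\Delta_n^{-1}(F_1,\dots,F_k)$, and let $\Phi_n=0$ for the finitely many $n<k$. Each coordinate is 1-Lipschitz on $\tilde X_n$, so $\Phi_n$ is 1-Lipschitz into $(\mathbb R^k,\|\cdot\|_\infty)$. Let $\mu_n$ be any invariant measures. By Lemma 4 with $p=\tilde *$ and by (5), $(\Phi_n)_*\mu_n$ has a coupling with the law of
$$\Delta_n^{-1}\big(g^{-1}(1),\dots,g^{-1}(k)\big),\qquad g\text{ uniform in }S_n,$$
in which the two points are at $\ell_\infty$-distance at most $8/(n-1)\to0$. So the two sequences of laws have the same weak limits. The vector $(g^{-1}(1),\dots,g^{-1}(k))$ is a uniform $k$-tuple of distinct elements of $\{1,\dots,n\}$. A uniform $k$-tuple of arbitrary elements has distinct entries with probability tending to $1$, so the two laws are asymptotically equal in total variation. The uniform arbitrary $k$-tuple divided by $n$ converges weakly to Lebesgue measure on $[0,1]^k$, and $\Delta_n/n\to1$ by (4). Hence $(\Phi_n)_*\mu_n$ converges weakly to Lebesgue measure on $[0,1]^k$. $\blacksquare$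

## 9. Random geodesics crossing a band, and Theorem 3

How spread out can a limit law be? The trivial bound $\frac14$ would need half the mass at $0$ and half at $1$. But then a geodesic between two random orbit points would often travel from value near $0$ to value near $1$, spending time in between; and each point of the geodesic, moved by a random group element, is nearly a random orbit point. So the middle must carry mass. We make this quantitative.

**Setup.** We reduce to orbit laws and pass to a limit. Let $\Gamma_i=\pi_1(X_i)$, $\delta_i=\mathrm{diam}(X_i)$, $p_i\in\tilde X_i$. As $\mathrm{diam}(\tilde X_i)=1$, the range of $f_i$ lies in an interval of length at most $1$, and we may translate so that $0\le f_i\le1$. Let $\nu_i$ be the law of $f_i(xp_i)$, $x$ uniform in $\Gamma_i$. By Lemma 4 and (6), the standard deviations of $(f_i)_*\mu_i$ and $\nu_i$ differ by at most $\delta_i\to0$, and the two sequences of laws have the same weak limits along any subsequence. Pass to a subsequence along which the variances converge to the limsup and $\nu_i\to\nu$ weakly on $[0,1]$. Then $\mathrm{Var}(\nu_i)\to\mathrm{Var}(\nu)$, so it suffices to bound $\mathrm{Var}(\nu)$. Let $F(t)=\nu((-\infty,t])$. For the statement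 on supports, start instead with any subsequence along which the laws converge to a given limit $\nu$. Steps 1 and 2 below use only $\nu_i\to\nu$.

**Step 1: mass in a band.** We show that for continuity points $a<b$ of $F$,
$$F(b)-F(a)\ \ge\ 2(b-a)\,F(a)\,(1-F(b)). \tag{7}$$
Drop the index $i$ where possible. For $g\in\Gamma$ let $\gamma_g:[0,1]\to\tilde X$ be a constant-speed geodesic from $p$ to $gp$; its speed is $d(p,gp)\le1$. For independent uniform $x,g\in\Gamma$ put $u(t)=f(x\gamma_g(t))$. This is 1-Lipschitz in $t$. We estimate the expected time that $u$ spends in $[a,b]$ in two ways.

*Upper bound.* Fix $g$ and $t$. By (2) there is $k\in\Gamma$ with $d(\gamma_g(t),kp)\le\delta$. Since $x$ acts isometrically, $|u(t)-f(xkp)|\le\delta$ for all $x$, and $xk$ is uniform when $x$ is. So $P_x(u(t)\in[a,b])\le\nu_i([a-\delta_i,b+\delta_i])$. Averaging over $g$ and $t$,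
$$E\,\mathrm{Leb}\{t\in[0,1]:u(t)\in[a,b]\}\le\nu_i([a-\delta_i,b+\delta_i]).$$

*Lower bound.* Since $(x,g)\mapsto(x,xg)$ is a bijection of $\Gamma^2$, the values $u(0)=f(xp)$ and $u(1)=f(xgp)$ are independent, each with law $\nu_i$. Suppose $u(0)\le a$ and $u(1)\ge b$. Let $t_2$ be the first time with $u=b$, and $t_1$ the last time before $t_2$ with $u=a$. On $[t_1,t_2]$ the function $u$ stays in $[a,b]$, and $t_2-t_1\ge b-a$ because $u$ is 1-Lipschitz. If $u(0)\ge b$ and $u(1)\le a$, reverse time. These two events are disjoint, so
$$E\,\mathrm{Leb}\{t\in[0,1]:u(t)\in[a,b]\}\ge2(b-a)\,\nu_i((-\infty,a])\,\nu_i([b,\infty)).$$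

*Limit.* Compare the two bounds and let $i\to\infty$. Since $a,b$ are continuity points, $\nu_i((-\infty,a])\to F(a)$ and $\nu_i([b,\infty))\to1-F(b)$. For each $\eta>0$, once $\delta_i\le\eta$, the upper bound is at most $\nu_i([a-\eta,b+\eta])$, whose limsup is at most $\nu([a-\eta,b+\eta])$ because the set is closed. As $\eta\to0$ this tends to $\nu([a,b])=F(b)-F(a)$, since $\nu(\{a\})=0$. This gives (7).

**Step 2: a differential inequality for the logit.** A single use of (7) loses too much when $b-a$ is large; we apply it on small steps and add. The right quantity to add is $\operatorname{logit}F$, where $\operatorname{logit}x=\log\frac x{1-x}$. We show that for continuity points $s<t$ with $F(s)>0$ and $F(t)<1$,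
$$\lambda(s,t):=\log\frac{F(t)(1-F(s))}{F(s)(1-F(t))}=\operatorname{logit}F(t)-\operatorname{logit}F(s)\ \ge\ 2(t-s). \tag{8}$$
By monotonicity $0<F<1$ on $[s,t]$. For continuity points $a<b$ in $[s,t]$ let $x=F(a)$ and $y=F(b)$. Then
$$y-x=y(1-x)-x(1-y)=x(1-y)\big(e^{\lambda(a,b)}-1\big).$$
So (7) reads $x(1-y)(e^{\lambda(a,b)}-1)\ge2(b-a)\,x(1-y)$, and dividing by $x(1-y)>0$ gives $\lambda(a,b)\ge\log(1+2(b-a))$. Continuity points are dense, since $F$ has at most countably many jumps; so $[s,t]$ can be subdivided by continuity points $s=t_0<\dots<t_m=t$ with arbitrarily small mesh $h$. As a difference of values of $\operatorname{logit}F$, $\lambda$ is additive. With $\log(1+z)\ge z-z^2/2$ we get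
$$\lambda(s,t)\ge\sum_k\log(1+2(t_k-t_{k-1}))\ge2(t-s)-2h(t-s),$$
and $h\to0$ gives (8).

**Step 3: connected support.** We read off the last claim of Theorem 3. Suppose the support of $\nu$ is not connected. Then there are support points $\alpha<\beta$ and $c\in(\alpha,\beta)$, $\varepsilon>0$, with $(c-\varepsilon,c+\varepsilon)\subset(\alpha,\beta)$ and $\nu((c-\varepsilon,c+\varepsilon))=0$. Choose $s<t$ in this interval; they are continuity points. A neighborhood of $\alpha$ lies in $(-\infty,s]$, so $F(s)>0$; a neighborhood of $\beta$ lies in $(t,\infty)$, so $F(t)<1$. By (8), $\lambda(s,t)\ge2(t-s)>0$, hence $F(t)>F(s)$, that is, $\nu((s,t])>0$. This is a contradiction.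

**Step 4: a formula for the variance.** We express $\mathrm{Var}(\nu)$ through products $F(s)(1-F(t))$, which (8) controls. Let $U,V$ be independent with law $\nu$. The region $\min(U,V)\le s<t<\max(U,V)$ in the $(s,t)$-plane is a triangle of area $\frac12(U-V)^2$. So
$$(U-V)^2=2\iint_{s<t}1[\min(U,V)\le s<t<\max(U,V)]\,ds\,dt .$$
For $s<t$ the event in the bracket says that one of $U,V$ is at most $s$ and the other exceeds $t$; its probability is $2F(s)(1-F(t))$. This vanishes for $s<0$ and for $t\ge1$. Hence
$$\mathrm{Var}(\nu)=\tfrac12E(U-V)^2=2\iint_{0<s<t<1}F(s)(1-F(t))\,ds\,dt. \tag{9}$$

**Step 5: the pointwise bound and the integral.** We bound the integrand in (9) by a function of $t-s$. Let $s<t$ be continuity points, which is the case for almost every pair, with $F(s)(1-F(t))\ne0$. Then (8) applies. Write $\operatorname{logit}F(s)=c-\lambda/2$ and $\operatorname{logit}F(t)=c+\lambda/2$ with $\lambda=\lambda(s,t)$, so that $F(s)=\frac1{1+e^{\lambda/2-c}}$ and $1-F(t)=\frac1{1+e^{\lambda/2+c}}$. Since $\cosh c\ge1$, and then by (8),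
$$F(s)(1-F(t))=\frac1{1+e^\lambda+2e^{\lambda/2}\cosh c}\le\frac1{(1+e^{\lambda/2})^2}\le\frac1{(1+e^{t-s})^2}.$$
The bound is trivial when the product is $0$. For fixed $r=t-s\in(0,1)$ the variable $s$ runs over an interval of length $1-r$. So (9) gives
$$\mathrm{Var}(\nu)\le2\int_0^1\frac{1-r}{(1+e^r)^2}\,dr .$$
Finally $e^r\ge1+r$ and $1-r=3-(2+r)$ yield
$$2\int_0^1\frac{1-r}{(1+e^r)^2}\,dr\le2\int_0^1\frac{3-(2+r)}{(2+r)^2}\,dr=2\Big(3\big(\tfrac12-\tfrac13\big)-\ln\tfrac32\Big)=1-2\ln\tfrac32<0.19,$$
since $\ln\frac32>0.405$. This proves Theorem 3. $\blacksquare$
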